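# The arithmetical level of canonical Ramsey sets for computable functions

## Canonical sets

For $n\ge 1$ let $[\omega]^n$ be the set of $n$-element subsets of $\omega$. We identify $\{x_1<\dots<x_n\}$ with the increasing tuple $(x_1,\dots,x_n)$, and for $C\subseteq\omega$ we write $[C]^n$ for the set of $n$-element subsets of $C$.

**Definition 1 (canonical set).** Let $f:[\omega]^n\to\omega$. An infinite set $C\subseteq\omega$ is *canonical for $f$* if there is a set $I\subseteq\{1,\dots,n\}$ such that for all $x,y\in[C]^n$
$$f(x_1,\dots,x_n)=f(y_1,\dots,y_n)\iff x_i=y_i\text{ for all }i\in I. \tag{1}$$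
More generally, if $E$ is an equivalence relation on $[\omega]^n$, then $C$ is *canonical for $E$* if (1) holds with "$x\,E\,y$" on the left. The function $f$ corresponds to the relation $f(x)=f(y)$.

So on a canonical set, $f$ is, up to renaming its values, the projection to the coordinates in $I$. For $n=2$ the four model functions are: a constant ($I=\emptyset$), $f(x,y)=x$ ($I=\{1\}$), $f(x,y)=y$ ($I=\{2\}$), and an injective $f$ ($I=\{1,2\}$). For each of these $C=\omega$ is canonical. For $f(x,y)=x+y$ the set $\omega$ is not canonical: $f(0,3)=f(1,2)$ and these pairs differ in both coordinates, so $I$ would have to be empty, but $f(0,1)\ne f(0,2)$. The set of powers of $2$ is canonical for this $f$ with $I=\{1,2\}$, because $2^i+2^j$ with $i<j$ determines $i$ and $j$.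

An infinite subset of a canonical set is canonical with the same $I$; we use this often. The Canonical Ramsey Theorem of Erdős and Rado says that every $f:[\omega]^n\to\omega$ has a canonical set.

## Jumps, levels, and total extensions

We write $\varphi^Y_e$ for the $e$-th partial $Y$-computable function, $Y'$ for the jump of $Y$, and $Y^{(k)}$ for its $k$-th jump. By Post's theorem, for $k\ge 1$ a set is $\Sigma^0_k(Y)$ iff it is c.e. in $Y^{(k-1)}$, and it is $\Delta^0_{k+1}(Y)$ iff it is computable from $Y^{(k)}$. In particular $\Pi^0_{k+1}(Y)=\Pi^0_k(Y')$. A small example: $\mathrm{Fin}=\{e: W_e\text{ is finite}\}$ is $\Sigma^0_2$-complete, so $\mathrm{Fin}$ computes $0''$. Likewise $\{e:\varphi^X_e\text{ is total}\}$ is $\Pi^0_2(X)$-complete. We also recall that every infinite $Y$-c.e. set has an infinite $Y$-computable subset: enumerate the set and keep each number that is larger than all numbers kept before.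

Two classical theorems will be quoted. The low basis theorem (Jockusch–Soare, 1972), in relativized form: every nonempty $\Pi^0_1(Y)$ class in $2^\omega$ has a member $G$ with $(G\oplus Y)'\le_T Y'$. Shoenfield's limit lemma: a function is computable from $Y'$ iff it is the pointwise limit of a $Y$-computable function of one more variable.

**Definition 2 (the relation $\gg$).** $b\gg Y$ means: every partial $Y$-computable $\{0,1\}$-valued function has a total $b$-computable $\{0,1\}$-valued extension.

For example, $Y'\gg Y$: the oracle $Y'$ decides whether a given computation from $Y$ converges, so it can fill all gaps with $0$. On the other hand $Y\gg Y$ never holds, as the first of the following facts shows. Let $\delta^Y(e)=\varphi^Y_e(e)$ if this converges to a value in $\{0,1\}$, and let $\delta^Y(e)$ be undefined otherwise.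

**(F0).** *If $b\gg Y$ then $b\ge_T Y$. If $b_1\ge_T b\gg Y\ge_T Y_1$ then $b_1\gg Y_1$. If $\delta^Y$ has a total $b$-computable $\{0,1\}$-valued extension, then $b\gg Y$. Never $Y\gg Y$.*

Proof. The characteristic function of $Y$ is total, so its only extension is itself; this gives $b\ge_T Y$. The second claim is immediate from the definition. For the third, let $\psi$ be partial $Y$-computable and $\{0,1\}$-valued. By the s-m-n theorem there is a computable $s$ with $\varphi^Y_{s(x)}(z)\simeq\psi(x)$ for all $z$, so $\delta^Y(s(x))\simeq\psi(x)$. If $g$ is the given extension of $\delta^Y$, then $g\circ s$ is a total $b$-computable extension of $\psi$. Finally, if $Y\gg Y$, then $1-\delta^Y$ has a total $Y$-computable $\{0,1\}$-valued extension $g=\varphi^Y_e$. Then $\delta^Y(e)=g(e)$ is defined, and $g(e)=1-\delta^Y(e)=1-g(e)$, a contradiction. $\square$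

**(F1).** *For every $Y$ there is $Z\gg Y$ with $Z\ge_T Y$ and $Z'\le_T Y'$.*

Proof. The class of $G\in 2^\omega$ such that $G(e)=i$ whenever $\delta^Y(e)=i$ is $\Pi^0_1(Y)$, because each violation is seen after finitely many steps. It is nonempty. Take a member $G$ with $(G\oplus Y)'\le_T Y'$ by the low basis theorem and put $Z=G\oplus Y$. Then $Z\gg Y$ by (F0). $\square$

**(F2).** *If $b\gg Y$, there is a $b$-computable procedure which, given indices of two $\Pi^0_1(Y)$ statements $P_0,P_1$ at least one of which is true, returns a true one.*

Proof. Consider the partial $Y$-computable function that, on $(P_0,P_1)$, searches for a refutation of either statement and outputs $1-i$ when $P_i$ is the first found refuted. Let $g$ be a total $b$-computable $\{0,1\}$-valued extension and return $P_{g(P_0,P_1)}$. If both statements are true, any answer is correct. If exactly $P_i$ is false, it is the one refuted and $g(P_0,P_1)=1-i$. $\square$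

Thus $b\gg Y$ cannot decide $\Pi^0_1(Y)$ statements in general, but it can choose between two of them.

## Which level must a canonical set reach?

The paper "The Canonical Ramsey Theorem and Computability Theory" (www.ams.org/tran/2008-360-03/S0002-9947-07-04390-5/S0002-9947-07-04390-5.pdf) asks how far up the arithmetical hierarchy one must go to find canonical sets for computable $f$. It states the known result that for every $n\ge2$ there is a computable $f:[\omega]^n\to\omega$ such that no $\Sigma^0_n$ set is canonical for $f$, and it poses the following.

**Conjecture.** *For every $n\ge3$, there exists a computable $f:[\omega]^n\to\omega$ such that no $\Sigma^0_{2n-2}$ set is canonical for $f$.*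

For $n=2$ the same sentence speaks of $\Sigma^0_2$ and is the known result. For $n\ge3$ it asks whether the level $n$ can be raised to $2n-2$. The answer is no, for every $n\ge3$. We prove three theorems.

**Theorem 1.** *If $n\ge2$ and $b\gg0^{(n-1)}$, then every computable $f:[\omega]^n\to\omega$ has a canonical set $C\le_T b$. In particular there is a canonical $C$ with $C'\le_T0^{(n)}$. So the conjecture fails for all $n\ge3$.*

**Theorem 2.** *For every $n\ge2$ there is a single computable $f:[\omega]^n\to\omega$ such that every canonical set $C$ for $f$ satisfies $C\gg0^{(n-1)}$. Hence $b$ computes canonical sets for all computable $f:[\omega]^n\to\omega$ iff $b\gg0^{(n-1)}$. No $\Sigma^0_n$ set is canonical for this $f$.*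

**Theorem 3.** *For $n\ge2$, every computable $f:[\omega]^n\to\omega$ has a $\Pi^0_n$ canonical set. So for $n\ge2$ and $k\ge1$, there is a computable $f$ on $[\omega]^n$ with no $\Sigma^0_k$ canonical set iff $k\le n$.*

Here is the arithmetic by which Theorem 1 refutes the conjecture. The set $C$ of Theorem 1 with $C'\le_T 0^{(n)}$ is computable from $0^{(n)}$, so it is $\Delta^0_{n+1}$. When $n\ge3$ we have $n+1\le 2n-2$, so $C$ is $\Sigma^0_{2n-2}$.

## Exponents one and two by hand

For $n=1$ a computable $f:\omega\to\omega$ has a computable canonical set. If some value is taken infinitely often, its preimage is computable and canonical with $I=\emptyset$. Otherwise every value is taken finitely often, so we can choose $c_0<c_1<\cdots$ with pairwise different values, taking at each step the least number that is larger than those chosen and has a new value; here $I=\{1\}$. We did not need to know effectively which case holds.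

For $n=2$, suppose an infinite set $A$ is so thin that for all $p,q$ and all pairs $c$, the statements $f(p,a)=f(q,a)$ and $f(p,a)=f(c)$ have a constant truth value for all but finitely many $a\in A$. Then for each $p$ the function $a\mapsto f(p,a)$ on $A$ is either eventually constant or takes each value only finitely often. Let $K$ be the set of $p$ of the first kind, and let $p\,E'\,q$ mean that $f(p,a)=f(q,a)$ for almost all $a\in A$. Choose an infinite $D\subseteq A$ that lies inside $K$ or is disjoint from $K$, and on which $E'$ is either trivial ($D$ inside one class) or equality. If we then thin $D$ so that each new element $a$ already shows the limit behavior with respect to the earlier elements, the four combinations give the four sets $I$: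

* $D\subseteq K$, one $E'$-class: $I=\emptyset$.
* $D\subseteq K$, $E'$ is equality: $I=\{1\}$.
* $D\cap K=\emptyset$, one $E'$-class: $I=\{2\}$.
* $D\cap K=\emptyset$, $E'$ is equality: $I=\{1,2\}$.

Lemma 4 below proves this for all exponents. Here is an example to keep in mind:
$$f_0(x,y)=\langle x,|W_{x,y}|\rangle , \tag{2}$$
where $W_{x,y}$ is the part of $W_x$ enumerated by stage $y$ and $\langle\cdot,\cdot\rangle$ is a computable pairing function. For fixed $x$ the number $|W_{x,y}|$ is nondecreasing in $y$, so along any infinite $A$ it is eventually constant iff $W_x$ is finite. Hence $K=\mathrm{Fin}$, and $E'$ is equality. An infinite computable set of indices of $\emptyset$ is canonical for $f_0$ with $I=\{1\}$. An infinite computable set of indices of $\omega$, thinned so that $|W_{x,y}|$ strictly increases with $y$ for all earlier $x$, is canonical with $I=\{1,2\}$.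

## Two jumps per step in the direct induction

The sketch for $n=2$ suggests an induction on $n$. Let $E$ be an $X$-computable equivalence relation on $[\omega]^n$. Choose a thin $A$ as above together with an oracle $B$ such that $(A\oplus X)'\le_T B$ and $B'\le_T X''$ (Lemma 3 below supplies these). For $p\in[\omega]^{n-1}$ define $E'$ and $K$ as before, with $p\cup\{a\}$ in place of $(p,a)$. Whether $p\,E'\,q$ holds can be decided by $B$. To thin $A$ one has to know, for each $p$, whether $p\in K$: for $p\in K$ a new $a$ must have $p\cup\{a\}$ in the limit class, and for $p\notin K$ it must avoid all old classes. So the sensible thing is to decide $K$ and continue with the pair $(E',K)$ as decidable data of exponent $n-1$.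

This works, but look at the price. "$p\in K$" has the form "there is $c$ such that [something $B$ decides]", so $K$ is $B$-c.e., and deciding it takes $B'\le_TX''$. One step replaces $X$ by $X''$. After $n-1$ steps the oracle is $0^{(2n-2)}$, and the canonical set we get is computable from $0^{(2n-2)}$, that is, $\Delta^0_{2n-1}$. This is one level too high to say anything about $\Sigma^0_{2n-2}$ sets.

The argument loses at the decision of $K$, and for a fixed step the loss is real: for $f_0$ of (2) we have $K=\mathrm{Fin}$, which computes $0''$, while no $B$ with $B'\le_T0''$ computes $0''$ (otherwise $0'''\le_TB'\le_T0''$).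

But we never need $K$ itself. The thinning happens inside a set $D$ with $[D]^{n-1}\subseteq K$ or $[D]^{n-1}\cap K=\emptyset$, and there the answer to "$p\in K$?" is one fixed bit. So we leave $K$ undecided, pass it down the induction as a c.e. set, and ask the exponent $n-1$ problem to return a $D$ that is homogeneous for it. This costs nothing at the bottom: for exponent $1$, an infinite set homogeneous for a c.e. set can be found without deciding the c.e. set. Two things must be rechecked. The induction must now handle problems that carry c.e. sets. And the thin set $A$ must stabilize c.e. predicates and not only computable ones.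

## Instances that carry c.e. sets

For $p\in[\omega]^{n-1}$ and $a>\max p$ write $pa=p\cup\{a\}$.

**Definition 3 (instance, solution).** An *$X$-instance of exponent $n$* is $(E;S_1,\dots,S_r)$, where $E$ is an $X$-computable equivalence relation on $[\omega]^n$ and each $S_j\subseteq[\omega]^n$ is $X$-c.e. A *solution* is an infinite $C$ that is canonical for $E$ and such that for each $j$ either $[C]^n\subseteq S_j$ or $[C]^n\cap S_j=\emptyset$ ("$C$ is homogeneous for $S_j$").

Example: let $n=1$, $X=\emptyset$, let $E$ be equality and let $S_1$ be the halting set. Any infinite computable subset of the halting set is a solution, with $I=\{1\}$, although $S_1$ is not decidable. Also, the canonical sets for a computable $f$ are exactly the solutions of the $\emptyset$-instance with $x\,E\,y\iff f(x)=f(y)$ and $r=0$.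

**Transport.** If $A$ is infinite with increasing enumeration $p_A$, we restrict an instance to $[A]^n$ and pull it back by $p_A$: for instance $x\,E^A\,y$ iff $p_A[x]\,E\,p_A[y]$. If the instance is a $B$-instance and $A\le_TB$, the result is again a $B$-instance. Since $p_A$ is increasing and injective, it preserves equality of coordinates, so if $D^0$ solves the transported instance, then $D=p_A[D^0]\subseteq A$ solves the original one.

**Lemma 0.** *Every $X$-instance of exponent $1$ has an $X$-computable solution.*

Proof. First we make a set homogeneous for all $S_j$. Let $R_0=\omega$. Given an infinite $X$-computable $R_{j-1}$: if $R_{j-1}\cap S_j$ is infinite, let $R_j$ be an infinite $X$-computable subset of this $X$-c.e. set. Otherwise let $R_j=R_{j-1}\setminus S_j$, which is $R_{j-1}$ minus a finite set and so again infinite and $X$-computable. Then $R=R_r$ is homogeneous for all $S_j$. If some $E$-class meets $R$ in an infinite set, that intersection is an $X$-computable solution with $I=\emptyset$. Otherwise $R$ meets infinitely many classes, each in a finite set; choose inductively the least element of $R$ that is larger than, and inequivalent to, all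 those already chosen. This gives a solution with $I=\{1\}$. $\square$

## Cohesive sets whose jump stays below $b$

**Definition 4 (cohesive over $X$).** An infinite set $A$ is *cohesive over $X$* if for every $X$-c.e. $V$ one of $A\cap V$, $A\setminus V$ is finite.

For example, an infinite computable set $A=\{d_0<d_1<\cdots\}$ is never cohesive over $\emptyset$: the computable set $\{d_0,d_2,d_4,\dots\}$ splits it. Cohesiveness is what makes predicates stabilize along $A$. We need cohesive sets with $(A\oplus X)'$ small. The next two lemmas are essentially due to Jockusch and Stephan ("A cohesive set which is not high", 1993). The first handles $X$-computable $V$; the second upgrades it to $X$-c.e. $V$.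

**Lemma 1.** *Let $b\gg X'$. There is an infinite $A$ with $(A\oplus X)'\le_T b$ such that for every $X$-computable $V$, $A\cap V$ or $A\setminus V$ is finite.*

Proof. **Step 1 (a uniform list).** We want a uniformly computable list containing all $X$-computable sets. By (F1) take $Z\gg X$ with $Z\ge_TX$ and $Z'\le_TX'$. The partial function sending $\langle e,y\rangle$ to $\varphi^X_e(y)$ when this is in $\{0,1\}$, and undefined otherwise, has a total $Z$-computable $\{0,1\}$-valued extension $u$. So the sets $V_e=\{y:u(e,y)=1\}$ are uniformly $Z$-computable and include all $X$-computable sets. Since $b\gg X'\ge_TZ'$, (F0) gives $b\gg Z'$ and $b\ge_TZ'\ge_TZ$.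

**Step 2 (the construction).** We decide membership in the list and in the jump at alternate stages. We build, $b$-computably, finite sets $F_s$ and $Z$-indices of infinite $Z$-computable sets $R_s$ with $\max F_s<\min R_s$ (no condition if $F_s=\emptyset$). Start with $F_0=\emptyset$, $R_0=\omega$. Each new $R$ is the old one intersected with some $V_e$, with some $\omega\setminus V_e$, or with a final segment of $\omega$, so its $Z$-index is computed from the old one. Write $F,R$ for the current values.

* Stage $2e$. Since $R$ is infinite, at least one of "$R\cap V_e$ is infinite", "$R\setminus V_e$ is infinite" is true. Both are $\Pi^0_2(Z)$, that is, $\Pi^0_1(Z')$. Since $b\gg Z'$, (F2) chooses a true one. Replace $R$ by the corresponding set, then put $\min R$ into $F$ and delete it from $R$.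
* Stage $2e+1$. Ask $Z'$ whether some finite $G\subseteq R$ has $\Phi_e^{(F\cup G)\oplus Z}(e)\downarrow$. If so, take the first such $G$ found, add it to $F$, and restrict $R$ to numbers above $\max (F\cup G)$ and above the use of the computation. If not, do nothing.

Let $A=\bigcup_sF_s$.

**Step 3 (why it works).** We check the jump and the splitting property. At each even stage a new element enters, so $A$ is infinite. Always $F_s\subseteq A\subseteq F_s\cup R_s$, because elements are only ever taken from the current reservoir. At stage $2e+1$, if $G$ was found, then $A$ agrees with $F\cup G$ below the use, so $\Phi_e^{A\oplus Z}(e)\downarrow$. If no $G$ exists, then $\Phi_e^{A\oplus Z}(e)\uparrow$: a convergent computation with use $w$ would also converge with $F\cup G$ for $G=A\cap R\cap[0,w)$, since $F\cup G$ and $A$ agree below $w$. So $b$ decides $e\in(A\oplus Z)'$ for all $e$, and $(A\oplus X)'\le_T(A\oplus Z)'\le_Tb$. After stage $2e$, all further elements of $A$ lie in a set contained in $V_e$ or disjoint from $V_e$. As every $X$-computable $V$ is some $V_e$, we are done. $\square$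

**Lemma 2.** *If $A$ is as in Lemma 1 and $(A\oplus X)'\not\ge_TX''$, then for every $X$-c.e. $V$, $A\cap V$ or $A\setminus V$ is finite.*

Proof. Put $Y=A\oplus X$.

**Step 1 (no domination).** We show that no $Y$-computable $h$ satisfies $h(n)\ge g(n)$ for almost all $n$, for every $X$-computable $g$. Suppose $h$ did. Then
$$\varphi^X_e\text{ is total}\iff\exists k\,\forall n\ \varphi^X_{e,\max(k,h(n))}(n)\downarrow. \tag{3}$$
The direction from right to left is clear. If $\varphi^X_e$ is total, the function giving the least halting stage is $X$-computable, so it is bounded by $h(n)$ for almost all $n$, and a large $k$ takes care of the remaining $n$. The right side of (3) is $\Sigma^0_2(Y)$. The set of indices of total functions is $\Pi^0_2(X)$, hence $\Pi^0_2(Y)$, so it is $\Delta^0_2(Y)$ and computable from $Y'$. As it is $\Pi^0_2(X)$-complete, $X''\le_TY'$, against the hypothesis.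

**Step 2 (a computable subset that also splits $A$).** We turn a c.e. set splitting $A$ into a computable one. Suppose $V$ is $X$-c.e. with $X$-computable enumeration $(V_s)$, and both $A\cap V$ and $A\setminus V$ are infinite. Let $h(n)$ be the least $s$ such that some $y\in A\cap V_s$ has $n<y\le s$. Since $A\cap V$ is infinite, $h$ is total, and $h\le_TY$. By Step 1 some $X$-computable $g$ has $g(n)>h(n)$ for infinitely many $n$. Replacing $g(n)$ by $\max_{i\le n}g(i)$, we may take $g$ nondecreasing. The set $W=\{y:y\in V_{g(y)}\}$ is $X$-computable and $W\subseteq V$. For each $n$ with $g(n)>h(n)$ there is $y\in A$ with $y>n$ and $y\in V_{h(n)}\subseteq V_{g(n)}\subseteq V_{g(y)}$, so $y\in A\cap W$. Hence $A\cap W$ is infinite, and $A\setminus W\supseteq A\setminus V$ is infinite. This contradicts Lemma 1. $\square$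

**Lemma 3.** *If $B\gg X'$ and $B\not\ge_TX''$, there is an infinite $A$, cohesive over $X$, with $(A\oplus X)'\le_TB$. Moreover there is always $B\gg X'$ with $B'\le_TX''$, and any such $B$ satisfies $B\not\ge_TX''$.*

Proof. Apply Lemma 1 with $b=B$. As $(A\oplus X)'\le_TB\not\ge_TX''$, we have $(A\oplus X)'\not\ge_TX''$, and Lemma 2 applies. The existence of $B$ is (F1) with $Y=X'$. If $B\ge_TX''$ and $B'\le_TX''$, then $X'''\le_TB'\le_TX''$, which is impossible. $\square$

## Passing to the limit along a cohesive set

Fix $n\ge2$, an $X$-instance $(E;S_1,\dots,S_r)$ of exponent $n$, an infinite $A$ cohesive over $X$, and $B$ with $(A\oplus X)'\le_TB$. In particular $A\le_TB$ and $X'\le_TB$. "Almost all $a\in A$" means all but finitely many.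

**Definition 5 (limit instance).** For $p,q\in[\omega]^{n-1}$:

* $p\,E'\,q$ iff $pa\,E\,qa$ for almost all $a\in A$;
* $p\in K$ iff there is $c\in[\omega]^n$ with $pa\,E\,c$ for almost all $a\in A$;
* $p\in T_j$ iff $pa\in S_j$ for only finitely many $a\in A$.

For $f_0$ of (2), $E'$ is equality and $K=\mathrm{Fin}$. For $n=2$ and $S_1=\{\{x<y\}:y\in W_x\}$, we get $p\in T_1$ iff $W_p\cap A$ is finite, and $p\notin T_1$ iff $W_p$ contains almost all of $A$. Note that $T_j$ is the set of $p$ for which the limit is *outside* $S_j$; this is the choice that comes out c.e. in $B$.

**Definition 6 (good).** $a\in A$ is *good for* a finite $F\subseteq A\cap[0,a)$ if for all $p,q\in[F]^{n-1}$, $c\in[F]^n$ and $j\le r$: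

* (G1) $pa\,E\,qa\iff p\,E'\,q$;
* (G2) if $p\in K$, then $pa\,E\,pa'$ for almost all $a'\in A$;
* (G3) if $p\notin K$, then not $pa\,E\,c$;
* (G4) $pa\in S_j\iff p\notin T_j$.

Every $a$ is good for $F=\emptyset$. For $f_0$, $a$ is good for $F$ iff for $x\in F$ with $W_x$ finite no element enters $W_x$ between $a$ and the far end of $A$, and for $x\in F$ with $W_x$ infinite $|W_{x,a}|\ne|W_{x,y}|$ for all $y\in F$ with $y>x$; the other clauses hold automatically.

**Lemma 4.**

*(i) $(E';K,T_1,\dots,T_r)$ is a $B$-instance of exponent $n-1$. If $p\notin T_j$, then $pa\in S_j$ for almost all $a\in A$. If $p\notin K$, then for every $c$, $pa\,E\,c$ for only finitely many $a\in A$.*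

*(ii) For each finite $F\subseteq A$, almost all $a\in A$ are good for $F$.*

*(iii) Let $D\subseteq A$ be a solution of $(E';K,T_1,\dots,T_r)$, and let $C\subseteq D$ be infinite with each $a\in C$ good for $C\cap[0,a)$. Then $C$ is a solution of $(E;S_1,\dots,S_r)$.*

Proof of (i). We show first that everything stabilizes, then count quantifiers. For fixed $p,q,c,j$ the sets $\{a:pa\,E\,qa\}$ and $\{a:pa\,E\,c\}$ are $X$-computable and $\{a:pa\in S_j\}$ is $X$-c.e. By cohesiveness each of them contains almost all or only finitely many elements of $A$. This gives the last two sentences of (i).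

$E'$ is reflexive and symmetric, and it is transitive because two "almost all" conditions hold jointly for almost all $a$. For the predicates $pa\,E\,qa$ and $pa\,E\,c$, the statements "true for all $a\in A$ with $a>m$" and "false for all $a\in A$ with $a>m$" are $\Pi^0_1(A\oplus X)$, so $B$ decides them. Trying $m=0,1,2,\dots$, $B$ finds an $m$ for which one of them holds, uniformly in the parameters. So $E'\le_TB$, and "$pa\,E\,c$ for almost all $a\in A$" is $B$-decidable; with the quantifier "there is $c$" in front, $K$ is $B$-c.e. Finally, $p\in T_j$ iff $\exists m\,\forall a\in A\,(a>m\to pa\notin S_j)$. As $S_j$ is $X$-c.e., the part after $\exists m$ is $\Pi^0_1(A\oplus X)$, hence $B$-decidable, and $T_j$ is $B$-c.e.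

Proof of (ii). There are only finitely many clauses, so it is enough that each holds for almost all $a\in A$. For (G1) this is the definition of $E'$ and stabilization. For (G2), let $p\in K$ with witness $c$. For almost all $a$ we have $pa\,E\,c$, and for each such $a$, $pa\,E\,c\,E\,pa'$ for almost all $a'$. (G3) and (G4) follow from (i) and the definition of $T_j$.

Proof of (iii). Let $I'\subseteq\{1,\dots,n-1\}$ witness that $D$ is canonical for $E'$. Elements of $[C]^n$ are written $pa$ with $p\subseteq C\cap[0,a)$. By (G4), $pa\in S_j$ iff $p\notin T_j$, and this is constant on $[C]^{n}$ because $p\in[D]^{n-1}$ and $D$ is homogeneous for $T_j$. So $C$ is homogeneous for $S_j$. For canonicity let $pa,qb\in[C]^n$.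

*Case $[D]^{n-1}\subseteq K$.* By (G2) and the definition of $E'$, for almost all $a'\in A$ we have $pa\,E\,pa'$, $qb\,E\,qa'$, and $pa'\,E\,qa'\iff p\,E'\,q$. Taking one such $a'$, $pa\,E\,qb\iff p\,E'\,q\iff p_i=q_i$ for all $i\in I'$. So $C$ is canonical with $I=I'$.

*Case $[D]^{n-1}\cap K=\emptyset$.* If $a=b$, then by (G1) $pa\,E\,qa\iff p\,E'\,q$. If $a\ne b$, say $b<a$, then $qb\in[C\cap[0,a)]^n$ and (G3) gives that $pa\,E\,qb$ fails. So $C$ is canonical with $I=I'\cup\{n\}$. $\square$

## Solutions below every $b\gg X^{(n-1)}$

**Theorem 4 (relative form of Theorem 1).** *Let $(E;S_1,\dots,S_r)$ be an $X$-instance of exponent $n\ge2$. Then every $b\gg X^{(n-1)}$ computes a solution.*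

Proof. We use induction on $n$, for all $X$ simultaneously; Lemma 0 serves as exponent $1$.

**Step 1 (choice of $B$).** We need $B\le_Tb$ with $B\gg X'$ and $B\not\ge_TX''$, so that Lemma 3 applies.

* If $n=2$ and $b\not\ge_TX''$, let $B=b$.
* If $n=2$ and $b\ge_TX''$, take $B\gg X'$ with $B'\le_TX''$ by Lemma 3; then $B\not\ge_TX''$ and $B\le_TX''\le_Tb$.
* If $n\ge3$, take $B\gg X'$ with $B'\le_TX''$. Then $B\not\ge_TX''$ and $B\le_TX''\le_TX^{(n-1)}\le_Tb$.

**Step 2 (a solution $D\le_Tb$ of the limit instance).** Take $A$ from Lemma 3 and the $B$-instance $(E';K,T_1,\dots,T_r)$ from Lemma 4. Transport its restriction to $[A]^{n-1}$ to $[\omega]^{n-1}$ by $p_A\le_TB$. If $n=2$, Lemma 0 relative to $B$ gives a $B$-computable solution. If $n\ge3$, then $B^{(n-2)}=(B')^{(n-3)}\le_T(X'')^{(n-3)}=X^{(n-1)}$, so $b\gg B^{(n-2)}$ by (F0), and the induction hypothesis for exponent $n-1$ relative to $B$ gives a solution computable from $b$. In both cases its image under $p_A$ is a solution $D\subseteq A$ of the limit instance, and $D\le_Tb$. This is where the second jump is saved: $K$ was passed down as a c.e. set, so the oracle of the smaller instance is $B$ and not $B'$.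

**Step 3 (thinning).** We extract $C$ from $D$ so that Lemma 4(iii) applies. For finite $F\subseteq D$ and $a\in D$ with $a>\max F$, the relation "$a$ is good for $F$" is $b$-decidable:

* $E'$ is $B$-decidable, and $E$ is $X$-computable;
* the membership of tuples from $[D]^{n-1}$ in $K$ and in each $T_j$ is constant, hence fixed finite information;
* "$pa\,E\,pa'$ for almost all $a'\in A$" is $B$-decidable, by the proof of Lemma 4(i);
* $S_j$ is $X'$-decidable, and $X'\le_TB$.

Let $c_0=\min D$, and let $c_{k+1}$ be the least $c\in D$ with $c>c_k$ that is good for $\{c_0,\dots,c_k\}$. It exists by Lemma 4(ii), as $D$ is an infinite subset of $A$. Then $C=\{c_0<c_1<\cdots\}\le_Tb$, each $a\in C$ is good for $C\cap[0,a)$, and $C$ is a solution by Lemma 4(iii). $\square$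

**Proof of Theorem 1.** The first sentence is Theorem 4 with $X=\emptyset$ and $r=0$. For the second, (F1) gives $b\gg0^{(n-1)}$ with $b'\le_T0^{(n)}$, and a canonical $C\le_Tb$ has $C'\le_Tb'\le_T0^{(n)}$. For the conjecture, let $n\ge3$ and let $f:[\omega]^n\to\omega$ be computable. This $C$ is computable from $0^{(n)}$, so it is $\Delta^0_{n+1}$, and because $n+1\le2n-2$ it is $\Sigma^0_{2n-2}$. Hence for every $n\ge3$, every computable $f:[\omega]^n\to\omega$ has a $\Sigma^0_{2n-2}$ canonical set, and the conjecture is false for every $n\ge3$. $\square$

## A function whose canonical sets are all $\gg0^{(n-1)}$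

**Proof of Theorem 2.** Fix $n\ge2$, and let $Z=0^{(n-2)}$, so $Z'=0^{(n-1)}$.

**Step 1 (approximating $\delta^{0^{(n-1)}}$ by a computable function).** We want a computable function with $n-1$ nested limits. Let $(Z'_t)_t$ be a $Z$-computable enumeration of $Z'$, and let $\theta(e,t)=\varphi^{Z'_t}_{e,t}(e)$ if this converges with value in $\{0,1\}$, and $\theta(e,t)=0$ otherwise. Then $\theta$ is total, $\{0,1\}$-valued and $Z$-computable. If $\delta^{0^{(n-1)}}(e)=i$, then $\theta(e,t)=i$ for all large $t$: once $Z'_t$ agrees with $Z'$ below the use and $t$ exceeds the running time, the correct computation is seen. Applying the limit lemma $n-2$ times, relative to $0^{(n-3)},\dots,0^{(0)}$, we get a computable $\{0,1\}$-valued $q$ with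
$$\theta(e,t_2)=\lim_{t_3}\cdots\lim_{t_n}q(e,t_2,\dots,t_n), \tag{4}$$
all limits existing (for $n=2$, $q=\theta$).

**Step 2 (the function).** We pack the values $q(e,\cdot)$ for small $e$ into binary digits, keeping the value of $f$ below $x_1$. Let $\ell(x)=\lfloor\log_2(x+1)\rfloor$ (so $\ell(0)=0$, $\ell(1)=\ell(2)=1$, $\ell(3)=2$) and
$$f(x_1,\dots,x_n)=\sum_{e<\ell(x_1)}2^e\,q(e,x_2,\dots,x_n)\le2^{\ell(x_1)}-1\le x_1. \tag{5}$$

**Step 3 (only the first coordinate can matter).** Let $C$ be canonical for $f$ via $I$. Suppose some $i>1$ is in $I$. Fix $x_1=\min C$ and choose infinitely many tuples in $[C]^n$ with this first element and pairwise different $i$-th coordinates. They have pairwise different values of $f$, all at most $x_1$ by (5), a contradiction. So $I\subseteq\{1\}$, and for tuples in $C$ we have $f(x_1,\dots,x_n)=u(x_1)$ for a function $u$ on $C$. Moreover $u\le_TC$: evaluate $f$ at $x_1$ and the next $n-1$ elements of $C$.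

**Step 4 (reading off an extension).** Let $u_e(x)$ be the $e$-th binary digit of $u(x)$. For $x\in C$, $e<\ell(x)$ and $x<x_2<\dots<x_n$ in $C$, (5) gives $q(e,x_2,\dots,x_n)=u_e(x)$. The limits in (4) exist, so they may be computed along the infinite set $C$. Taking limits over $x_n$, then $x_{n-1}$, and so on down to $x_3$, along $C$, we get $\theta(e,x_2)=u_e(x)$ for all $x_2\in C$ with $x_2>x$. If $\delta^{0^{(n-1)}}(e)=i$, letting $x_2$ be large gives $u_e(x)=i$. Therefore
$$e\mapsto u_e\bigl(\min\{x\in C:\ell(x)>e\}\bigr)$$
is a total $C$-computable $\{0,1\}$-valued extension of $\delta^{0^{(n-1)}}$, and $C\gg0^{(n-1)}$ by (F0).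

**Step 5 (the two consequences).** If $b\gg0^{(n-1)}$, then $b$ computes canonical sets for all computable $f$ by Theorem 1. Conversely, if it does, it computes some $C$ canonical for the $f$ above, and $b\ge_TC\gg0^{(n-1)}$ gives $b\gg0^{(n-1)}$. Finally, suppose a $\Sigma^0_n$ set is canonical for this $f$. It is infinite and c.e. in $0^{(n-1)}$, so it has an infinite subset $C_0\le_T0^{(n-1)}$, which is also canonical. Then $0^{(n-1)}\ge_TC_0\gg0^{(n-1)}$, so $0^{(n-1)}\gg0^{(n-1)}$, contradicting (F0). $\square$

## Sparse $\Pi^0_n$ solutions: from exponent $n-1$ to exponent $n$

We turn to Theorem 3. In Theorem 4 the last act was a thinning of $D$, and thinning a $\Pi$ set does not obviously leave a $\Pi$ set. To avoid it we ask the smaller instance for a solution so sparse that it needs no thinning.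

**Definition 7 (sparse).** For $h:\omega\to\omega$, a set $C$ is *$h$-sparse* if $y>h(x)$ for all $x<y$ in $C$.

For example, the powers of $2$ are $h$-sparse for $h(x)=2x-1$ (with $h(0)=0$), and not for $h(x)=2x$.

**Theorem 5 (relative form of Theorem 3).** *Let $n\ge2$, let $\mathcal I$ be an $X$-instance of exponent $n$, and let $h\le_TX'$. Then $\mathcal I$ has an $h$-sparse solution that is $\Pi^0_n(X)$.*

The proof is by induction on $n$. Here is the step for $n\ge3$, assuming the case $n-1$ for all oracles.

**Step 1 (the sparseness that forces goodness).** By Lemma 3 take $B\gg X'$ with $B'\le_TX''$, and $A$ cohesive over $X$ with $(A\oplus X)'\le_TB$. Let $(E';K,T_1,\dots,T_r)$ be the limit instance. Let $h_1(m)$ be the least $t\ge\max(m,h(m))$ such that every $a\in A$ with $a>t$ is good for every $F\subseteq A\cap[0,m]$. It exists by Lemma 4(ii), since there are finitely many such $F$.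

We claim $h_1\le_TB'$. Given $m$, there are finitely many relevant $p\in[A\cap[0,m]]^{n-1}$, and $B'$ decides which of them lie in $K$ and in each $T_j$, as these sets are $B$-c.e. Given these finitely many bits, goodness of $a$ for $F\subseteq A\cap[0,m]$ is $B$-decidable, by the list in Step 3 of the proof of Theorem 4. So for each $t$, the statement "every $a\in A$ with $a>t$ is good for every $F\subseteq A\cap[0,m]$" is $\Pi^0_1(B)$, and $B'$ decides it. Also $h\le_TX'\le_TB$.

**Step 2 (applying the induction hypothesis).** Transport the restriction of the limit instance to $[A]^{n-1}$ by $p_A\le_TB$. The induction hypothesis relative to $B$, with the function $x\mapsto h_1(p_A(x))\le_TB'$, gives a $\Pi^0_{n-1}(B)$ solution $D^0$ that is sparse for that function. Let $D=p_A[D^0]$. As $A\le_TB$, and $y\in D$ iff $y\in A$ and $p_A^{-1}(y)\in D^0$, $D$ is $\Pi^0_{n-1}(B)$. If $x=p_A(x_0)<y=p_A(y_0)$ are in $D$, then $x_0<y_0$ and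
$$y\ge y_0>h_1(p_A(x_0))=h_1(x)\ge h(x). \tag{6}$$

**Step 3 ($D$ is a solution of the right complexity).** By (6), $D$ is $h$-sparse. Let $a\in D$. If $D\cap[0,a)=\emptyset$, then $a$ is trivially good for it. Otherwise let $x=\max(D\cap[0,a))$. By (6), $a>h_1(x)$, so $a$ is good for every subset of $A\cap[0,x]$, in particular for $D\cap[0,a)$. By Lemma 4(iii) with $C=D$, $D$ is a solution of $\mathcal I$. Finally,
$$\Pi^0_{n-1}(B)=\Pi^0_{n-2}(B')\subseteq\Pi^0_{n-2}(X'')=\Pi^0_n(X). \tag{7}$$
This completes the induction step.

The step cannot be used to reach $n=2$ from exponent $1$. In (7) we passed from $B$ to $B'$, which needs $n-2\ge1$. For $n=2$ we would be left with $\Pi^0_1(B)$, and this is not contained in $\Pi^0_2(X)=\Pi^0_1(X')$: otherwise both $B$ and its complement would be $\Pi^0_1(X')$, so $B\le_TX'$, and $B\gg X'$ would give $X'\gg X'$, against (F0). Exponent $2$ needs a different argument, which works directly below $X'$.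

## Exponent two: independent sets and fibers

By relativization let $X=\emptyset$. So $E$ is a computable equivalence relation on $[\omega]^2$, $S_1,\dots,S_r\subseteq[\omega]^2$ are c.e., and $h\le_T0'$. Write $ay$ for $\{a,y\}$ with $a<y$.

The plan is to build a sequence $a_0<a_1<\cdots$ and shrinking c.e. reservoirs $R_0\supseteq R_1\supseteq\cdots$, with $a_{k+1}\in R_k$. For each $a$ we guess its behavior: either the pairs $ay$ will keep entering new classes ("injective"), or they can be held in one class ("constant"). The numbers with an injective guess are collected in a finite set $P$. With $0'$ we can refute a wrong guess but not confirm a right one. We need a condition on $(R,P)$ that $0'$ can refute and that says the reservoir can keep all injective promises at once. "$R$ is infinite" is too weak: if $py$ is in one class for all $y\in R$, then $R$ may be infinite, but avoiding that class for $p\in P$ empties $R$. The right condition is the following.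

**Definition 8 (independence, fibers, $L$).** Let $P$ be finite. A set $Y\subseteq(\max P,\infty)$ is *$P$-independent* if for each $p\in P$ the pairs $py$ ($y\in Y$) are pairwise $E$-inequivalent. A *$p$-fiber* is a set $\{y>p:py\,E\,c\}$ with $c\in[\omega]^2$. For $R\subseteq(\max P,\infty)$, $L_m(R,P)$ says that $R\cap(m,\infty)$ has a $P$-independent subset of size $m$, and $L(R,P)$ says $\forall m\,L_m(R,P)$. For $P=\emptyset$ there is no condition on $\max P$.

Examples. If $E$ comes from $f(x,y)=x$, a $\{p\}$-independent set has at most one element, $(p,\infty)$ is a $p$-fiber, and $L_2(R,\{p\})$ fails for every $R$. If $E$ comes from $f(x,y)=\lfloor y/2\rfloor$, each $p$-fiber has at most two elements and $L(R,\{p\})$ holds for every infinite $R$. For any $E$, every set is $\emptyset$-independent, so $L(R,\emptyset)$ says that $R$ is infinite.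

Fibers are computable, and a $P$-independent set meets each $p$-fiber with $p\in P$ in at most one point. Clearly $L_{m+1}(R,P)$ implies $L_m(R,P)$, and $L_m(R,P)$ is preserved when $R$ grows. For c.e. $R$, $L_m(R,P)$ is $\Sigma^0_1$, so $0'$ decides it uniformly, and it finds an $m$ with $\neg L_m(R,P)$ whenever $L(R,P)$ fails.

**(L1).** *If $L(R,P)$ and $R=R_1\cup\dots\cup R_q$, then $L(R_i,P)$ for some $i$.*

Proof. Otherwise there is a common $m$ with $\neg L_m(R_i,P)$ for all $i$. By $L_{qm}(R,P)$ take a $P$-independent subset of $R\cap(qm,\infty)$ of size $qm$. At least $m$ of its elements lie in one $R_i$, and they are larger than $m$. This contradicts $\neg L_m(R_i,P)$. $\square$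

**(L2).** *If $L(R,P)$, then deleting from $R$ all numbers $\le d$ and $t$ many $p$-fibers (with $p\in P$) preserves $L(\cdot,P)$.*

Proof. Given $m$, use $L_{m+t+d}(R,P)$: it gives $m+t+d$ independent elements, all larger than $m+t+d$, so none is $\le d$. Each fiber removes at most one, so at least $m$ remain, all larger than $m$. $\square$

**(L3).** *If $\neg L_m(R,P)$, then $R$ is covered by a bounded set and finitely many $p$-fibers with $p\in P$. For c.e. $R$, $0'$ finds such a cover.*

Proof. All $P$-independent subsets of $R\cap(m,\infty)$ have fewer than $m$ elements, so there is a maximal one, $Y$. If $y\in R$ and $y>\max(\{m\}\cup Y)$, then $Y\cup\{y\}$ is not $P$-independent, so $py\,E\,py'$ for some $p\in P$, $y'\in Y$. So $[0,\max(\{m\}\cup Y)]$ and the fibers $\{y>p:py\,E\,py'\}$ cover $R$. For c.e. $R$, $0'$ finds $Y$ by starting with $\emptyset$ and repeatedly asking the $\Sigma^0_1$ question whether the current set has a one-point independent extension in $R\cap(m,\infty)$; this stops after fewer than $m$ extensions. $\square$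

The last fact says what to do when a number $a$ cannot be injective: then only few classes are candidates for its constant value.

**(L4).** *Let $a>\max P$, $R\subseteq(a,\infty)$ and $\neg L_m(R,P\cup\{a\})$. Let $V$ be the set of $E$-classes $v$ such that $\{y\in R:y>m,\ ay\in v\}$ has a $P$-independent subset of size $m|P|+1$. Then $|V|<m$, and if $L(R,P)$, then $L(\{y\in R:ay\in v\},P)$ for some $v\in V$. For c.e. $R$, $0'$ computes representatives of $V$ from $m$.*

Proof. Suppose $v_1,\dots,v_m\in V$ are distinct. For $j=1,\dots,m$ choose $y_j>m$ in the independent set belonging to $v_j$ with $py_j$ inequivalent to $py_i$ for all $i<j$ and $p\in P$. Each pair $(i,p)$ excludes at most one element of that set, so at most $(m-1)|P|$ elements are excluded, and one remains. The set $\{y_1,\dots,y_m\}$ is $P$-independent by choice, and the pairs $ay_j\in v_j$ are pairwise inequivalent (so the $y_j$ are distinct). This contradicts $\neg L_m(R,P\cup\{a\})$. So $|V|<m$.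

Now assume $L(R,P)$ and let $N\ge m|P|+1$. Take a $P$-independent $Y\subseteq R\cap(mN,\infty)$ with $|Y|=mN$. The pairs $ay$, $y\in Y$, lie in fewer than $m$ classes, since otherwise one $y$ from each of $m$ classes would give an $m$-element $(P\cup\{a\})$-independent subset of $R\cap(m,\infty)$. So some class $v$ contains $ay$ for at least $N$ elements $y\in Y$. These are larger than $mN\ge N$ and larger than or equal to $m$ strictly ($mN\ge m$), so $v\in V$ and $L_N(\{y\in R:ay\in v\},P)$. As $V$ is finite, one $v\in V$ works for infinitely many $N$, hence for all $N$.

For c.e. $R$, $0'$ repeatedly asks the $\Sigma^0_1$ question whether there is a further class in $V$, that is, a suitable independent set of size $m|P|+1$ with all pairs $ay$ equivalent to each other and not to the representatives found so far. $\square$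

## Exponent two: the options for one number

**Colors, labels, ranks.** List the subsets of $\{1,\dots,r\}$ as $\sigma_1,\dots,\sigma_{2^r}$ with proper supersets first (so $\sigma_{2^r}=\emptyset$). The *colors* are ordered
$$(\mathrm{inj},\sigma_1)<(\mathrm{const},\sigma_1)<(\mathrm{inj},\sigma_2)<(\mathrm{const},\sigma_2)<\cdots.$$
The *labels* are ordered $\mathrm{new}<1<2<\cdots$. A *rank* is a pair (color, label), and ranks are ordered lexicographically. The set $\sigma$ is the guess for $\{j:ay\in S_j\}$. The label records whether $a$ behaves differently from all earlier numbers of its color (new) or like a particular earlier one.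

A *node* $N_k$ consists of a number $a_k$, an option with its rank, a c.e. set $R_k$ given by an index, and a finite $P_k\subseteq\{a_0,\dots,a_k\}$. Put $R_{-1}=\omega$, $P_{-1}=\emptyset$. Suppose nodes $N_0,\dots,N_{k-1}$ are given. Let $(R,P)=(R_{k-1},P_{k-1})$, and let $a=a_k\in R$ be larger than $a_0,\dots,a_{k-1}$. The options for $a$ are tried one after another in the order below. An option is *refuted* when $\neg L(R_k,P_k)$ has been established. Let $U_1=R\cap(a,\infty)$. For $i=1,2,\dots,2^r$ in turn, let
$$Q_i=U_i\cap\bigcap_{j\in\sigma_i}\{y:ay\in S_j\}$$
and do the following.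

**(A) Color $(\mathrm{inj},\sigma_i)$.** Here $P_k=P\cup\{a\}$. Let $p_1<\dots<p_q$ be the numbers of the earlier nodes of color $(\mathrm{inj},\sigma_i)$ and label new. For the label new, start from $\{y\in Q_i:\text{not }ay\,E\,p_ly\text{ for any }l\le q\}$. For the label $l\le q$, start from $\{y\in Q_i:ay\,E\,p_ly\}$. In each case obtain $R_k$ from the starting set by deleting all $y$ with $py\,E\,c$ for some $p\in P_k$ and $c\in[\{a_0,\dots,a_k\}]^2$. These options are tried in order of label.

**(B) Color $(\mathrm{const},\sigma_i)$.** Suppose all options in (A) are refuted. Then $\neg L(Q_i,P\cup\{a\})$: the starting sets in (A) cover $Q_i$, so by (L1) one of them would otherwise satisfy $L(\cdot,P\cup\{a\})$, and by (L2) so would the corresponding $R_k$, since only finitely many $p$-fibers with $p\in P_k$ are deleted. With $0'$ find $m$ with $\neg L_m(Q_i,P\cup\{a\})$ and compute representatives of $V$ from (L4), applied to $Q_i$ in place of $R$. For each $v\in V$ there is an option with $P_k=P$ and with $R_k$ obtained from $\{y\in Q_i:ay\in v\}$ by deleting all $y$ with $py\,E\,c$ for some $p\in P$, $c\in[\{a_0,\dots,a_k\}]^2$. We call $v$ the class of the node.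 Its label is new if $v$ differs from the classes of all earlier nodes of the same color. Otherwise its label is the unique $l$ such that $v$ is the class of the $l$-th earlier node of this color with label new. (By induction along the sequence, the classes of the nodes of this color with label new are distinct, and every node of this color has the class of one with label new; so $l$ exists and is unique.) These options are tried in order of label, in any fixed order if labels agree.

**(C) Giving up $\sigma_i$.** Suppose all options in (B) are refuted, or $V=\emptyset$. Then $\neg L(Q_i,P)$: otherwise by (L4) some $v\in V$ has $L(\{y\in Q_i:ay\in v\},P)$, and by (L2) its option satisfies $L(R_k,P)$. With $0'$ find a cover of $Q_i$ as in (L3), by a bounded set and finitely many $p$-fibers with $p\in P$, and let $U_{i+1}$ be $U_i$ minus this cover. So $U_{i+1}\cap Q_i=\emptyset$. If $i<2^r$, continue with $i+1$. If $i=2^r$, so that $\sigma_i=\emptyset$ and $Q_i=U_i$, then $a$ is *exhausted*.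

Each $a$ has finitely many options and at least one, and they are tried in nondecreasing order of rank. Always $R_k\subseteq R_{k-1}$ and $P_{k-1}\subseteq P_k$. Each $R_k$ is c.e., since the sets deleted are decidable and the conditions $ay\in S_j$ imposed are c.e. Two more properties are needed.

**(O1).** *If $a$ is exhausted, then $\neg L(R,P)$. So $a$ is never exhausted if $L(R,P)$ holds.*

Proof. By (C) with $i=2^r$, $\neg L(U_{2^r},P)$. The set $U_{2^r}$ arises from $R$ by deleting a bounded set and finitely many $p$-fibers with $p\in P$, so $\neg L(R,P)$ by (L2). $\square$

**(O2).** *For an option of color $(\mathrm{inj},\sigma_i)$ or $(\mathrm{const},\sigma_i)$ and $y\in R_k$: $ay\in S_j\iff j\in\sigma_i$.*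

Proof. If $j\in\sigma_i$, this is clear from $R_k\subseteq Q_i$. Suppose $j\notin\sigma_i$ and $ay\in S_j$. Then $\sigma_i\cup\{j\}=\sigma_{i'}$ with $i'<i$, because supersets come first. Now $y\in Q_i\subseteq U_i\subseteq U_{i'}$, and $ay\in S_{j'}$ for all $j'\in\sigma_{i'}$, so $y\in Q_{i'}$. But $y\in U_i\subseteq U_{i'+1}$, which is disjoint from $Q_{i'}$, a contradiction. $\square$

Two runs by hand with $r=0$ (so the only colors are $(\mathrm{inj},\emptyset)<(\mathrm{const},\emptyset)$). Let $E$ come from $f(x,y)=y$. The number $a_0$ takes rank $(\mathrm{inj},\mathrm{new})$ with $R_0=(a_0,\infty)$ and $P_0=\{a_0\}$; $L(R_0,P_0)$ holds. For $a_1$ with label new the starting set is empty, because $a_1y\,E\,a_0y$ for all $y$; that option is refuted, and $a_1$ takes label $1$ with $R_1=(a_1,\infty)$. All later numbers do the same. The numbers of rank $(\mathrm{inj},1)$ form a canonical set with $I=\{2\}$. Now let $E$ come from $f(x,y)=x$. For $a_0$ the injective option has $\neg L_2$ and is refuted. In (B) with $m=2$ and $P=\emptyset$, $V$ consists of the one class of all pairs $a_0y$, and $a_0$ takes rank $(\mathrm{const},\mathrm{new})$. Each later $a_k$ behaves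 in the same way, with its own class, so it is again new. These numbers form a canonical set with $I=\{1\}$.

## Exponent two: the construction below $0'$

Start with the empty sequence of nodes. At stage $s$ we have $N_0,\dots,N_k$ (with $k=-1$ if the sequence is empty). Let $g_s$ be the maximum of $s$, of the $h(a_i)$ for $i\le k$, and of all numbers used as some $a_i$ at any earlier stage.

* If $\neg L_{g_s+1}(R_i,P_i)$ for some $0\le i\le k$, take the least such $i$, remove $N_{i+1},\dots,N_k$, and move $a_i$ to its next option. If $a_i$ is exhausted, remove $N_i$. Then $\neg L(R_{i-1},P_{i-1})$ by (O1), so the option of $a_{i-1}$ is refuted, and we move $a_{i-1}$ to its next option, and so on downward. Since $L(\omega,\emptyset)$ holds, $a_0$ is never exhausted, so this terminates.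
* If there is no such $i$, then $R_k$ has elements $>g_s$ (for $k\ge0$ by $L_{g_s+1}(R_k,P_k)$, for $k=-1$ because $R_{-1}=\omega$). Let $a_{k+1}$ be the least one, and add it with its first option.

Every test, search and cover here is done by $0'$, and $h\le_T0'$, so the construction is $0'$-computable. Whenever a node changes or is removed, all nodes above it are removed in the same stage.

## Exponent two: reading off a $\Pi^0_2$ solution

**Step 1 (every position settles).** We show by induction on $i$ that $N_i$ is eventually constant with $L(R_i,P_i)$ true. Suppose this holds for all smaller indices, and recall that $L(R_{-1},P_{-1})$ holds. Once $N_0,\dots,N_{i-1}$ are final, an $a_i$ is present or is added at the next stage: if the sequence is exactly $N_0,\dots,N_{i-1}$, the first bullet cannot apply, as it would change one of these nodes. After that, $a_i$ is never removed, because nothing below it changes and by (O1) it is never exhausted. It passes through finitely many options. When its option is final, $L(R_i,P_i)$ is true. Otherwise $\neg L_m(R_i,P_i)$ for some $m$, hence $\neg L_{g_s+1}(R_i,P_i)$ at all later stages $s\ge m$, since $g_s\ge s$. At such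 a stage $i$ would be the least index of this kind, because $L$ holds for all smaller indices, and $a_i$ would be moved on.

Let $A=\{a_0<a_1<\cdots\}$ be the set of final numbers. It is increasing because each new number exceeds all numbers used before.

**Step 2 (a $\Pi^0_2$ description by rank).** We show that for each rank $\rho$ the set $A_{\le\rho}$ of all $y\in A$ with final rank $\le\rho$ is $\Pi^0_2$. A number $y$ can enter only at a stage $s$ with $s\le g_s<y$. It never re-enters after removal, because new numbers exceed all numbers used before. It keeps its position while present. So if $y\in A$, then $y$ is in the sequence at the start of every stage $\ge y$; conversely, a number with this property stays in one position forever, so it is a final number. The nodes below $y$ do not change while $y$ is present, so $y$ runs through one fixed list of options, and its rank never decreases. Hence $y\in A_{\le\rho}$ iff $y$ is present with rank $\le\rho$ at the start of every stage $\ge y$. As the construction is $0'$-computable, this condition is $\Pi^0_1(0')$, that is, $\Pi^0_2$.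

**Step 3 (choosing the rank).** We pick a rank that occurs infinitely often and has only finitely many elements of $A$ below it. Let $\kappa$ be the least color that is the final color of infinitely many $y\in A$. If infinitely many of these have final label new, let $\lambda=\mathrm{new}$. Otherwise only finitely many of them, say $q$, have label new. A label $l$ of a final node refers to the $l$-th node of color $\kappa$ with label new among the nodes below it, and these are final. So label $l$ always refers to the $l$-th final node of color $\kappa$ with label new, all labels occurring are new or $\le q$, and we let $\lambda$ be the least label occurring infinitely often.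

Let $C$ be the set of elements of $A$ of final rank exactly $(\kappa,\lambda)$. It is infinite. It differs from $A_{\le(\kappa,\lambda)}$ by a finite set: only finitely many elements have a color $<\kappa$, and only finitely many have color $\kappa$ and a label $<\lambda$. By Step 2, $C$ is $\Pi^0_2$.

**Step 4 (sparseness and the sets $S_j$).** When a number $y=a_{k'}\in A$ was added, the nodes below it were already final, because any later change below would have removed $y$. So
$$y\in R_{k'-1}\subseteq R_k\quad\text{and}\quad y>h(a_k)\qquad\text{for all }k<k', \tag{8}$$
with the final $R_k$; the second part holds because $y>g_s\ge h(a_k)$ at the stage $s$ of its addition. Thus $C$ is $h$-sparse. If $\sigma$ is the second component of $\kappa$, then (8) and (O2) give $ay\in S_j\iff j\in\sigma$ for all $ay\in[C]^2$. So $C$ is homogeneous for all $S_j$.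

**Step 5 (canonicity).** It remains to find $I$.

*Case $\kappa=(\mathrm{inj},\sigma)$.* Let $ay,a'y'\in[C]^2$. First let $y\ne y'$, say $y'<y=a_{k'}$. As $a$ has an injective color, $a\in P_{k'-1}$, and $a'y'\in[\{a_0,\dots,a_{k'-1}\}]^2$. The node $N_{k'-1}$, whatever its color, deleted from $R_{k'-1}$ all $z$ with $pz\,E\,c$ for some $p\in P_{k'-1}$ and $c\in[\{a_0,\dots,a_{k'-1}\}]^2$. Since $y\in R_{k'-1}$, $ay\,E\,a'y'$ fails. Now let $y=y'$ and $a<a'$; by (8), $y$ lies in the reservoirs of $a$ and $a'$. If $\lambda=\mathrm{new}$, then $a$ is one of the earlier new numbers for $a'$, so $a'y\,E\,ay$ fails by the option of $a'$. Hence $C$ is canonical with $I=\{1,2\}$. If $\lambda=l$, both $a$ and $a'$ refer to the same $p_l$, so $ay\,E\,p_ly\,E\,a'y$, and $C$ is canonical with $I=\{2\}$.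

*Case $\kappa=(\mathrm{const},\sigma)$.* By (8), each $ay\in[C]^2$ lies in the class of the final node of $a$. If $\lambda=\mathrm{new}$, these classes are distinct for distinct $a\in C$, so $C$ is canonical with $I=\{1\}$. If $\lambda=l$, they are all equal to the class of the $l$-th new node, so $C$ is canonical with $I=\emptyset$.

So $C$ is an $h$-sparse $\Pi^0_2$ solution. This proves Theorem 5 for $n=2$, relativized for every oracle $X$, and with the induction step it proves Theorem 5 for all $n\ge2$. $\square$

## The exact level for each exponent

**Proof of Theorem 3.** The first sentence is Theorem 5 with $X=\emptyset$, $r=0$ and $h=0$. For the second, fix $n\ge2$ and $k\ge1$. If $k>n$, every $\Pi^0_n$ set is $\Sigma^0_k$, so every computable $f:[\omega]^n\to\omega$ has a $\Sigma^0_k$ canonical set. If $k\le n$, then every $\Sigma^0_k$ set is $\Sigma^0_n$, and the function $f$ of Theorem 2 has no $\Sigma^0_n$ canonical set. So there is a computable $f$ on $[\omega]^n$ with no $\Sigma^0_k$ canonical set iff $k\le n$. $\square$
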